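
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Extraspecial groups whose Zariski, Markov and\\ precompact Markov topologies are distinct}


\begin{abstract}
On every group $G$ the Zariski topology $\mathfrak Z_G$, the Markov topology $\mathfrak M_G$ and the precompact Markov topology $\mathfrak P_G$ satisfy $\mathfrak Z_G\subseteq\mathfrak M_G\subseteq\mathfrak P_G$. For every prime $p$ and every uncountable cardinal $\kappa$ we construct an extraspecial $p$-group $G$ of cardinality $\kappa$ for which both inclusions are strict. Such a group is nilpotent of class $2$, hence solvable. We also show that $\mathfrak M_G\ne\mathfrak P_G$ for every infinite extraspecial $p$-group, and that in every infinite cardinality some extraspecial $p$-group satisfies $\mathfrak Z_G=\mathfrak M_G\neq\mathfrak P_G$.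
\end{abstract}

\section{The question and the answer}

Let $G$ be a group with identity $e$, and let $G[x]=G*\langle x\rangle$ be the free product of $G$ with an infinite cyclic group. Its elements are words
\[
w(x)=g_1x^{\varepsilon_1}g_2x^{\varepsilon_2}\cdots g_nx^{\varepsilon_n}g_{n+1},\qquad g_i\in G,\ \varepsilon_i\in\mathbb Z ,
\]
and each of them gives an equation in one unknown over $G$. Its solution set $E_w=\{g\in G:w(g)=e\}$ is called an \emph{elementary algebraic set}. We compare three topologies on $G$.
\begin{itemize}
\item The \emph{Zariski topology} $\mathfrak Z_G$ has the elementary algebraic sets as a subbase of closed sets. So the $\mathfrak Z_G$-closed sets are the intersections of finite unions of sets $E_w$.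
\item The \emph{Markov topology} $\mathfrak M_G$ is the intersection of all Hausdorff group topologies on $G$. So a set is $\mathfrak M_G$-closed if and only if it is closed in every Hausdorff group topology.
\item The \emph{precompact Markov topology} $\mathfrak P_G$ is the intersection of all precompact Hausdorff group topologies on $G$, and is discrete if there are none. Here a group topology is \emph{precompact} if, for every neighborhood $U$ of $e$, finitely many translates $gU$ cover $G$.
\end{itemize}
In a Hausdorff group topology the map $g\mapsto w(g)$ is continuous and $\{e\}$ is closed, so every $E_w$ is closed. Hence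
\[
\mathfrak Z_G\subseteq\mathfrak M_G\subseteq\mathfrak P_G .
\]
For the second inclusion, $\mathfrak P_G$ is either the intersection of a smaller nonempty family or discrete.

The first inclusion compares an algebraic reason for a set to be closed, namely being cut out by equations, with closedness in all Hausdorff group topologies. The second compares closedness in all Hausdorff group topologies with closedness in the precompact ones. The question, taken from \cite{Thesis}, is whether both inclusions can be strict for one group:
\emph{is there a group $G$ with $\mathfrak Z_G\ne\mathfrak M_G\neq\mathfrak P_G$, and can it be solvable?}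

Where should one look? All three topologies coincide on abelian groups \cite{DS}, and $\mathfrak Z_G=\mathfrak M_G$ for countable $G$ \cite{Markov}. So $G$ must be nonabelian and uncountable. The mildest nonabelian groups are those in which all commutators lie in one small central subgroup. A $p$-group $G$ is \emph{extraspecial} if $Z(G)=G'$ has order $p$ and $G/Z(G)$ is elementary abelian. In such a group equations are weak: each of them can be written as $g^m[g,h]=c$, where $g\mapsto[g,h]$ induces a linear functional on $G/Z(G)$. At the same time Hausdorff group topologies are strongly restricted, since each of them has an open abelian subgroup. This leaves enough room to separate $\mathfrak Z_G$ from $\mathfrak M_G$.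

\begin{theorem}\label{thm:main}
For every prime $p$ and every cardinal $\kappa\ge\aleph_1$ there is an extraspecial $p$-group $G$ (nilpotent of class $2$) with $|G|=\kappa$ and
\[
\mathfrak Z_G\ne\mathfrak M_G\ne\mathfrak P_G .
\]
Moreover, $\mathfrak P_G$ is discrete and $\mathfrak M_G$ is not.
\end{theorem}

\begin{theorem}\label{thm:second}
\textup{(a)} $\mathfrak M_G\ne\mathfrak P_G$ for every infinite extraspecial $p$-group $G$.

\textup{(b)} For every prime $p$ and every infinite cardinal $\kappa$ there is an extraspecial $p$-group $G$ with $|G|=\kappa$ and $\mathfrak Z_G=\mathfrak M_G\ne\mathfrak P_G$.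
\end{theorem}

So both answers are yes, and in each uncountable cardinality extraspecial $p$-groups with $\mathfrak Z_G\neq\mathfrak M_G$ and with $\mathfrak Z_G=\mathfrak M_G$ both exist. By the two cited results, neither the class $2$ nor the cardinality $\aleph_1$ in Theorem~\ref{thm:main} can be lowered. We use those results for nothing else. Everything below is proved in ZFC.

Section~\ref{sec:extra} describes equations in extraspecial groups and builds such groups from alternating forms. Section~\ref{sec:top} treats their group topologies and proves Theorem~\ref{thm:second}(a). Section~\ref{sec:plan} isolates what is needed for $\mathfrak Z_G\neq\mathfrak M_G$ and tries the two simplest forms. Section~\ref{sec:proof} proves Theorem~\ref{thm:main}, and Section~\ref{sec:equal} proves Theorem~\ref{thm:second}(b).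

\section{Extraspecial groups: equations and forms}\label{sec:extra}

Throughout, $p$ is a prime. We write $[x,y]=x^{-1}y^{-1}xy$, and $C_G(h)$ for the centralizer of $h$. Let $G$ be an extraspecial $p$-group and $C=Z(G)=G'$, so $|C|=p$. Since $G/C$ is elementary abelian, $x^p\in C$ for all $x\in G$. Since commutators are central, they are multiplicative in each variable:
\[
[xy,z]=[x,z][y,z],\qquad [x,yz]=[x,y][x,z].
\]
Hence $g\mapsto[g,h]$ is a homomorphism $G\to C$ with kernel $C_G(h)$, and $C_G(h)$ has index at most $p$.

\begin{lemma}\label{lem:words}
Let $G$ be an extraspecial $p$-group. For each $w\in G[x]$ there are $m\in\mathbb Z$ and $h\in G$ such that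
\[
w(g)=g^m\,[g,h]\,w(e)\qquad\text{for all }g\in G .
\]
\end{lemma}

\begin{proof}
Let $w=g_1x^{\varepsilon_1}\cdots g_nx^{\varepsilon_n}g_{n+1}$ and $q_i=g_1\cdots g_i$. Then $q_{n+1}=w(e)$ and
\[
w(g)=\Bigl(\prod_{i=1}^n q_ig^{\varepsilon_i}q_i^{-1}\Bigr)q_{n+1},
\qquad
q_ig^{\varepsilon_i}q_i^{-1}=g^{\varepsilon_i}[g^{\varepsilon_i},q_i^{-1}]=g^{\varepsilon_i}[g,q_i^{-\varepsilon_i}] .
\]
The commutators are central, so they may be collected. Take $m=\sum\varepsilon_i$ and $h=\prod q_i^{-\varepsilon_i}$.
\end{proof}

\begin{lemma}\label{lem:zariski}
Let $G$ be an extraspecial $p$-group and $C=Z(G)$.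
\begin{enumerate}
\item[\textup{(i)}] $\mathfrak Z_G$ is $T_1$, and translations are homeomorphisms for $\mathfrak Z_G$ and for $\mathfrak M_G$.
\item[\textup{(ii)}] For $f\in G$ and $c\in C$ the set $\{g:[f,g]=c\}$ is elementary algebraic and $\mathfrak Z_G$-clopen.
\item[\textup{(iii)}] For $c\in C$ the set $\{g:g^p=c\}$ is elementary algebraic.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) We have $\{g\}=E_{xg^{-1}}$. If $w\in G[x]$ and $u\in G$, then $uE_w$ and $E_wu$ are the solution sets of $w(u^{-1}x)$ and $w(xu^{-1})$. For $\mathfrak M_G$ the claim holds because translations are homeomorphisms in each group topology. (ii) The set is $E_w$ for $w=f^{-1}x^{-1}fx\,c^{-1}$. As $c$ ranges over the finite group $C$, these closed sets partition $G$, so each is also open. (iii) Take $w=x^pc^{-1}$.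
\end{proof}

\subsection*{Groups from alternating forms}

Let $V\ne0$ be a vector space over $\mathbb F_p$ with an alternating bilinear form $\beta$, that is, $\beta(v,v)=0$ for all $v$. Fix a linearly ordered basis $\mathcal E$ of $V$. Let $\gamma$ be the bilinear form with $\gamma(a,a')=\beta(a,a')$ for $a<a'$ in $\mathcal E$ and $\gamma(a,a')=0$ for all other pairs in $\mathcal E$. Then
\[
\beta(v,w)=\gamma(v,w)-\gamma(w,v).
\]
Let $G(V,\beta)=V\times\mathbb F_p$ with the multiplication
\[
(v,s)(w,t)=(v+w,\ s+t+\gamma(v,w)) .
\]
Bilinearity of $\gamma$ gives associativity: both ways of bracketing $(u,r)(v,s)(w,t)$ have second coordinate $r+s+t+\gamma(u,v)+\gamma(u,w)+\gamma(v,w)$. The identity is $(0,0)$, and $(v,s)^{-1}=(-v,-s+\gamma(v,v))$. The projection $\pi:G(V,\beta)\to V$ is a homomorphism whose kernel $C=\{0\}\times\mathbb F_p$ is central. Since $\pi(x)=v$ and $\pi(y)=w$ imply $xy=yx\cdot(0,\gamma(v,w)-\gamma(w,v))$, we get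
\begin{equation}\label{eq:comm}
[x,y]=(yx)^{-1}xy=\bigl(0,\beta(\pi x,\pi y)\bigr).
\end{equation}
So elements commute exactly when their images in $V$ are orthogonal. If $\beta$ is nondegenerate, \eqref{eq:comm} shows that $Z(G(V,\beta))=C=G(V,\beta)'$. Since $G(V,\beta)/C\cong V$, the group $G(V,\beta)$ is then extraspecial.

We write $\tilde v=(v,0)$. As $\gamma(a,a)=0$ for a basis vector $a\in\mathcal E$,
\begin{equation}\label{eq:powers}
\tilde a^{\,m}=(ma,0)\qquad(m\in\mathbb Z,\ a\in\mathcal E).
\end{equation}
Let $\beta$ be nondegenerate and $G=G(V,\beta)$. For $f\in V$ and $c\in\mathbb F_p$ put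
\[
H(f,c)=\{g\in G:\beta(f,\pi(g))=c\}=\{g\in G:[\tilde f,g]=(0,c)\}.
\]
By Lemma~\ref{lem:zariski}(ii) these sets are $\mathfrak Z_G$-clopen. We think of $f$ as a \emph{test}, and of $H(f,c)$ as the set of elements on which it has value $c$.

\section{Group topologies on extraspecial groups}\label{sec:top}

\begin{lemma}\label{lem:open}
Every Hausdorff group topology $\tau$ on an extraspecial $p$-group $G$ has an open abelian subgroup.
\end{lemma}

\begin{proof}
Let $C=Z(G)=G'$. Since $C$ is finite and $\tau$ is Hausdorff, there is a $\tau$-neighborhood $U$ of $e$ with $U\cap C=\{e\}$. By continuity there is a $\tau$-neighborhood $W$ of $e$ with $[x,y]\in U$ for all $x,y\in W$. As $[x,y]\in C$, all elements of $W$ commute, so $\langle W\rangle$ is abelian. It is open because it is a subgroup containing a neighborhood of $e$.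
\end{proof}

The proof uses that $G'$ is finite, and class $2$ alone would not suffice. The real unitriangular $3\times3$ matrices form a group of class $2$ that is connected in its usual topology, so its only open subgroup is the whole group, which is not abelian.

In the other direction we need a supply of Hausdorff group topologies. Recall the standard fact: a nonempty downward directed family $\mathcal N$ of subgroups of $G$ is a neighborhood base at $e$ of a group topology if for all $U\in\mathcal N$ and $g\in G$ there is $U'\in\mathcal N$ with $g^{-1}U'g\subseteq U$. This topology is Hausdorff if and only if $\bigcap\mathcal N=\{e\}$.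

\begin{lemma}\label{lem:linear}
Let $\mathcal N$ be a nonempty downward directed family of subgroups of a group $G$ such that $\bigcap\mathcal N=\{e\}$ and each $g\in G$ centralizes some member of $\mathcal N$. Then $\mathcal N$ is a neighborhood base at $e$ of a Hausdorff group topology on $G$.
\end{lemma}

\begin{proof}
Given $U\in\mathcal N$ and $g\in G$, let $g$ centralize $U_1\in\mathcal N$ and choose $U'\in\mathcal N$ with $U'\subseteq U\cap U_1$. Then $g^{-1}U'g=U'\subseteq U$.
\end{proof}

\begin{proposition}\label{prop:MP}
Let $G$ be an infinite extraspecial $p$-group. Then $G$ has no precompact Hausdorff group topology, so $\mathfrak P_G$ is discrete, while $\mathfrak M_G$ is not discrete. In particular, Theorem~\textup{\ref{thm:second}(a)} holds.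
\end{proposition}

\begin{proof}
Let $C=Z(G)=G'$.

Suppose that $\tau$ is a precompact Hausdorff group topology. Lemma~\ref{lem:open} gives a $\tau$-open abelian subgroup $N$, and by precompactness $N$ has finite index. Let $F$ be a finite set of coset representatives, so that $G=\langle N\cup F\rangle$. The subgroup $N\cap\bigcap_{f\in F}C_G(f)$ commutes with $N$ and with $F$, so it is central, and it has finite index. Hence $C$ has finite index. As $|C|=p$, the group $G$ is finite, a contradiction.

To see that $\mathfrak M_G$ is not discrete, we first find an infinite subgroup $N_0$ with $N_0\cap C=\{e\}$. By Zorn's lemma there is a maximal abelian subgroup $E$, and $C\le E$ because $EC$ is abelian. If $E$ were finite, $C_G(E)=\bigcap_{h\in E}C_G(h)$ would have finite index, hence be infinite, and any $x\in C_G(E)\setminus E$ would give a larger abelian subgroup $\langle E,x\rangle$. So $E$ is infinite. The homomorphism $E\to C$, $x\mapsto x^p$, has finite image, so its kernel is infinite. The kernel is an elementary abelian $p$-group containing $C$. Let $N_0$ be a complement of $C$ in it. Then $N_0$ is infinite and $N_0\cap C=\{e\}$.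

Now consider the family of all subgroups
\[
N_0\cap C_G(h_1)\cap\dots\cap C_G(h_k),\qquad k\ge0,\ h_1,\dots,h_k\in G .
\]
It is downward directed, each $g\in G$ centralizes the member $N_0\cap C_G(g)$, and the intersection of the family is $N_0\cap Z(G)=\{e\}$. By Lemma~\ref{lem:linear} it defines a Hausdorff group topology. Each member has finite index in the infinite group $N_0$, so it is infinite, and the topology is not discrete. Since $\mathfrak M_G$ is contained in it, $\mathfrak M_G$ is not discrete.
\end{proof}

\section{How to separate $\mathfrak Z_G$ from $\mathfrak M_G$}\label{sec:plan}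

By Proposition~\ref{prop:MP}, all that remains for Theorem~\ref{thm:main} is to find an extraspecial $p$-group of cardinality $\kappa$ with a subset $A$ that is $\mathfrak M_G$-closed but not $\mathfrak Z_G$-closed. Here are sufficient conditions for the two properties. The first turns a statement about all Hausdorff group topologies into one about abelian subgroups.

\begin{lemma}\label{lem:closed}
Let $G$ be an extraspecial $p$-group and $A\subseteq G$. If $A\cap gN$ is $\mathfrak Z_G$-closed for every abelian subgroup $N$ and every $g\in G$, then $A$ is $\mathfrak M_G$-closed.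
\end{lemma}

\begin{proof}
Let $\tau$ be a Hausdorff group topology, $N$ a $\tau$-open abelian subgroup (Lemma~\ref{lem:open}), and $g\in G\setminus A$. The coset $gN$ is a $\tau$-open neighborhood of $g$. The set $A\cap gN$ is $\tau$-closed because $\mathfrak Z_G\subseteq\tau$. So $gN\setminus(A\cap gN)$ is a $\tau$-open neighborhood of $g$ missing $A$. Thus $A$ is $\tau$-closed.
\end{proof}

\begin{lemma}\label{lem:closure}
Let $G=G(V,\beta)$ with $\beta$ nondegenerate, let $\mathcal A\subseteq\mathcal E$ be a set of basis vectors, and $A=\{\tilde a:a\in\mathcal A\}$. If every finite subset of $V$ is orthogonal to infinitely many $a\in\mathcal A$, then $e$ is in the $\mathfrak Z_G$-closure of $A$. As $e\notin A$, the set $A$ is then not $\mathfrak Z_G$-closed.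
\end{lemma}

\begin{proof}
Otherwise $A\subseteq E_{w_1}\cup\dots\cup E_{w_k}$ for some words with $w_j(e)\ne e$ for all $j$. By Lemma~\ref{lem:words}, $w_j(g)=g^{m_j}[g,h_j]c_j$ with $c_j=w_j(e)\neq e$. By hypothesis, infinitely many $a\in\mathcal A$ are orthogonal to $\pi(h_1),\dots,\pi(h_k)$. For these, $[\tilde a,h_j]=e$ for all $j$, and \eqref{eq:powers} gives
\[
w_j(\tilde a)=\tilde a^{\,m_j}c_j=(m_ja,0)\,c_j .
\]
If $p\mid m_j$, this is $c_j\ne e$. If $p\nmid m_j$, the elements $(m_ja,0)$ are distinct for distinct $a$, so the value is $e$ for at most one $a$. So at most $k$ of these infinitely many $\tilde a$ lie in $E_{w_1}\cup\dots\cup E_{w_k}$, a contradiction.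
\end{proof}

The two lemmas pull in opposite directions. The first wants the elements of $A$ to commute rarely, the second wants many vectors of $\mathcal A$ to be orthogonal to any given finite set. The two extreme forms show this.

\begin{example}[everything pairs]\label{ex:one}
Let $V$ have basis $a_0,a_1,a_2,\dots$ and $\beta(a_i,a_j)=1$ for $i<j$. This form is nondegenerate. Indeed, let $v=\sum_{t=1}^n c_ta_{i_t}$ be in the radical, with $i_1<\dots<i_n$. Pairing $v$ with $a_j$ for $j>i_n$ gives $\sum_{t\ge1}c_t=0$, and pairing it with $a_{i_1}$ gives $\sum_{t\ge2}c_t=0$. So $c_1=0$, and inductively $v=0$.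

Let $A=\{\tilde a_i:i<\omega\}$. We claim that a coset $gN$ of an abelian subgroup contains at most two elements of $A$. If $\tilde a_i,\tilde a_j,\tilde a_k\in gN$ with $i<j<k$, then $\tilde a_i^{-1}\tilde a_j$ and $\tilde a_i^{-1}\tilde a_k$ lie in $N$ and commute, but
\[
\beta(a_j-a_i,\,a_k-a_i)=\beta(a_j,a_k)+\beta(a_i,a_j)-\beta(a_i,a_k)=1+1-1=1\neq0 .
\]
Finite sets are $\mathfrak Z_G$-closed, so $A$ is $\mathfrak M_G$-closed by Lemma~\ref{lem:closed}. But a single test separates $A$ from $e$: the $\mathfrak Z_G$-closed set $\{\tilde a_0\}\cup H(a_0,1)$ contains $A$ and misses $e$.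
\end{example}

\begin{example}[nothing in $A$ pairs]\label{ex:zero}
Let $V$ have basis $\{x_i,y_i:i<\omega\}$ with $\beta(x_i,y_i)=1$, all other pairs of basis vectors being orthogonal, and let $A=\{\tilde x_i:i<\omega\}$. Only finitely many $y_j$ occur in a given finite subset of $V$, so all but finitely many $x_i$ are orthogonal to it. By Lemma~\ref{lem:closure}, $e$ is in the $\mathfrak Z_G$-closure of $A$. But now $A$ is not $\mathfrak M_G$-closed either. Put $N_k=\{\tilde v:v\in\mathrm{span}\{x_i:i\ge k\}\}$. These are subgroups since $\gamma$ vanishes on pairs of $x$'s, they decrease to $\{e\}$, and each $g\in G$ centralizes $N_k$ for large $k$. In the Hausdorff group topology of Lemma~\ref{lem:linear}, $\tilde x_i\to e$.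
\end{example}

Can one find an intermediate form for which all intersections $A\cap gN$ are finite, as in Example~\ref{ex:one}, while Lemma~\ref{lem:closure} applies? No. Under the hypothesis of Lemma~\ref{lem:closure} one can choose distinct $a_0,a_1,\dots\in\mathcal A$ in turn, each orthogonal to all earlier ones. Then $\tilde a_0,\tilde a_1,\dots$ generate a countable abelian subgroup meeting $A$ in an infinite set. So some sets $A\cap gN$ are countably infinite, and to apply Lemma~\ref{lem:closed} we have to make them $\mathfrak Z_G$-closed by adding further tests. The way out is to make \emph{all} countable subsets of $A$ closed, and to exclude only uncountable intersections $A\cap gN$. We look for a family $(a_\xi)_{\xi<\omega_1}$ of distinct basis vectors with three properties: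
\begin{enumerate}
\item[(R1)] every finite subset of $V$ is orthogonal to infinitely many $a_\xi$;
\item[(R2)] every countable subset of $A=\{\tilde a_\xi:\xi<\omega_1\}$ is $\mathfrak Z_G$-closed;
\item[(R3)] every coset of an abelian subgroup contains only countably many elements of $A$.
\end{enumerate}
By Lemmas~\ref{lem:closed} and~\ref{lem:closure}, such an $A$ is $\mathfrak M_G$-closed and not $\mathfrak Z_G$-closed.

For (R2) we add, for each $\alpha$ with $1\le\alpha<\omega_1$, a test $b_\alpha$ with value $1$ on all $a_\xi$ with $\xi<\alpha$. To respect (R1), we give $b_\alpha$ the value $0$ on all $a_\xi$ with $\xi\ge\alpha$. Then finitely many $b$'s have value $0$ on all but countably many $a_\xi$. For (R1) and (R3) we need a pairing of the $a_\xi$ with values $0$ and $1$ such that no uncountable set of indices has all values $0$, yet any finitely many $a_\xi$ are orthogonal to arbitrarily late $a_\zeta$. (Sets with all values $1$ do no harm, by the computation in Example~\ref{ex:one}.) We get such a pairing by comparing two orders on the index set: the well-order of $\omega_1$ and the order of a set of reals. The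 values are all $0$ on a set where the two orders are opposite, and such a set is countable, because an uncountable strictly decreasing transfinite sequence of reals would jump over uncountably many rationals.

\section{The construction and the proof of Theorem~\ref{thm:main}}\label{sec:proof}

Fix a prime $p$ and a cardinal $\kappa\ge\aleph_1$. Choose an injection $\xi\mapsto r_\xi$ of $\omega_1$ into $\mathbb R$ such that
\begin{equation}\label{eq:low}
\{\zeta<\omega_1:r_\zeta<q\}\ \text{ is uncountable for every }q\in\mathbb R .
\end{equation}
For instance, take an injection $f:\omega_1\to(0,1)$, compose the injection $(\alpha,n)\mapsto f(\alpha)+n$ of $\omega_1\times\mathbb Z$ into $\mathbb R$ with a bijection $\omega_1\to\omega_1\times\mathbb Z$, and note that each integer translate of $f(\omega_1)$ is uncountable. For $\xi<\zeta<\omega_1$ put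
\[
s(\xi,\zeta)=\begin{cases}1,&r_\xi<r_\zeta,\\ 0,&r_\xi>r_\zeta.\end{cases}
\]

Let $V$ be the $\mathbb F_p$-space with basis
\[
\{a_\xi:\xi<\omega_1\}\ \cup\ \{b_\alpha:1\le\alpha<\omega_1\}\ \cup\ \{x_i,y_i:i<\kappa\},
\]
linearly ordered in any way, and let $\beta$ be the alternating form with
\[
\beta(a_\xi,a_\zeta)=s(\xi,\zeta)\ \ (\xi<\zeta),\qquad
\beta(b_\alpha,a_\xi)=\begin{cases}1,&\xi<\alpha,\\0,&\xi\ge\alpha,\end{cases}\qquad
\beta(x_i,y_i)=1,
\]
and value $0$ on all other unordered pairs of distinct basis vectors. The $x_i,y_i$ only serve to reach cardinality $\kappa$. Put $b_0=0$. The formula for $\beta(b_\alpha,a_\xi)$ remains true for $\alpha=0$, and consecutive $b$'s differ by a test for a single $a$: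
\begin{equation}\label{eq:dual}
\beta(b_{\xi+1}-b_\xi,\,a_\eta)=\delta_{\xi\eta}\qquad(\xi,\eta<\omega_1),
\end{equation}
since the left side is $1$ if $\eta\le\xi$ but not $\eta<\xi$, and $0$ otherwise.

\begin{lemma}\label{lem:nondeg}
$\beta$ is nondegenerate, so $G=G(V,\beta)$ is an extraspecial $p$-group, and $|G|=\kappa$.
\end{lemma}

\begin{proof}
Let $v=\sum c_\xi a_\xi+\sum k_\alpha b_\alpha+v_1$, with $v_1\in\mathrm{span}\{x_i,y_i\}$, be in the radical. Pairing $v$ with $x_i$ and $y_i$ shows that the coefficients of $y_i$ and $x_i$ vanish, so $v_1=0$. Since the $b$'s are orthogonal to each other, \eqref{eq:dual} gives $c_\xi=\beta(b_{\xi+1}-b_\xi,v)=0$ for all $\xi$. So $v=\sum k_\alpha b_\alpha$. Suppose $v\ne0$. Let $\alpha$ be the largest index with $k_\alpha\neq0$, and let $\eta<\alpha$ be the second largest, or $\eta=0$ if there is none. Then $0=\beta(v,a_\eta)=\sum_{\delta>\eta}k_\delta=k_\alpha$, a contradiction. Finally $|G|=|V|=\dim V=\kappa$ because $\kappa\ge\aleph_1$.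
\end{proof}

Let $A=\{\tilde a_\xi:\xi<\omega_1\}$. We verify (R1)--(R3).

\begin{lemma}[R1]\label{lem:R1}
Every finite subset of $V$ is orthogonal to infinitely many $a_\zeta$.
\end{lemma}

\begin{proof}
Only finitely many basis vectors occur in the given finite set. Let $\theta<\omega_1$ exceed all indices of $a$'s and $b$'s among them, and let $F$ be the finite set of $\xi$ such that $a_\xi$ is among them. By \eqref{eq:low} the set of $\zeta$ with $r_\zeta<r_\xi$ for all $\xi\in F$ is uncountable. Since $\theta$ is countable, infinitely many (even uncountably many) of its elements satisfy $\zeta\ge\theta$. For such $\zeta$ and each occurring $b_\alpha$ we have $\alpha<\theta\le\zeta$, so $\beta(b_\alpha,a_\zeta)=0$. For $\xi\in F$ we have $\xi<\zeta$ and $r_\xi>r_\zeta$, so $\beta(a_\xi,a_\zeta)=s(\xi,\zeta)=0$. The $x_i,y_i$ are orthogonal to $a_\zeta$ in any case.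
\end{proof}

\begin{remark}
A condition like \eqref{eq:low} is needed here. If $\{\zeta:r_\zeta<r_\xi\}$ were countable for some $\xi$, choose $\alpha<\omega_1$ larger than $\xi$ and all these $\zeta$. Then $s(\xi,\zeta)=1$ for all $\zeta\ge\alpha$, so the $\mathfrak Z_G$-closed set $H(b_\alpha,1)\cup H(a_\xi,1)$ contains $A$ and misses $e$.
\end{remark}

\begin{lemma}[R2]\label{lem:R2}
Every countable subset of $A$ is $\mathfrak Z_G$-closed.
\end{lemma}

\begin{proof}
Let $D\subseteq A$ be countable. Then $D\subseteq\{\tilde a_\xi:\xi<\alpha\}$ for some $\alpha$ with $1\le\alpha<\omega_1$. We show that each $g\in G$ has a $\mathfrak Z_G$-open neighborhood meeting $D$ in at most one point. Since $\mathfrak Z_G$ is $T_1$, it follows that each $g\notin D$ has a $\mathfrak Z_G$-open neighborhood missing $D$.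

Let $\pi(g)=\sum c_\xi a_\xi+\sum k_\delta b_\delta+v_1$ with $v_1\in\mathrm{span}\{x_i,y_i\}$.

If $c_\xi\ne0$ for some $\xi$, let $f=b_{\xi+1}-b_\xi$. By \eqref{eq:dual}, $\beta(f,\pi(g))=c_\xi$, so $g$ is in the $\mathfrak Z_G$-open set $H(f,c_\xi)$. As $c_\xi\ne0$, the only element of $A$ that can lie in it is $\tilde a_\xi$, again by \eqref{eq:dual}.

If all $c_\xi=0$, then $\beta(b_\alpha,\pi(g))=0$, so $g$ is in the $\mathfrak Z_G$-open set $H(b_\alpha,0)$. Since $\beta(b_\alpha,a_\xi)=1$ for $\xi<\alpha$, this set misses $D$.
\end{proof}

\begin{lemma}[R3]\label{lem:R3}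
If $N\le G$ is abelian and $g\in G$, then $A\cap gN$ is countable.
\end{lemma}

\begin{proof}
Suppose that $B=\{\xi:\tilde a_\xi\in gN\}$ is uncountable, and let $\xi_0=\min B$. For $\xi\in B$ we have $\tilde a_{\xi_0}^{-1}\tilde a_\xi\in N$. Since $N$ is abelian, \eqref{eq:comm} and the computation in Example~\ref{ex:one} give, for $\xi_0<\xi<\zeta$ in $B$,
\[
0=\beta(a_\xi-a_{\xi_0},\,a_\zeta-a_{\xi_0})=s(\xi,\zeta)+s(\xi_0,\xi)-s(\xi_0,\zeta)\quad\text{in }\mathbb F_p .
\]
The function $s(\xi_0,\cdot)$ takes at most two values, so it is constant on some uncountable $B'\subseteq B\setminus\{\xi_0\}$. For $\xi<\zeta$ in $B'$ the last two terms cancel and $s(\xi,\zeta)=0$. That is, $\xi\mapsto r_\xi$ is strictly decreasing on $B'$. An uncountable subset of $\omega_1$ has no largest element, so each $\xi\in B'$ has a next element $\xi^+$ in $B'$. The intervals $(r_{\xi^+},r_\xi)$, $\xi\in B'$, are nonempty and open. They are disjoint, since $\xi<\xi'$ in $B'$ implies $\xi^+\le\xi'$ and hence $r_{\xi'}\le r_{\xi^+}$. Choosing a rational in each gives uncountably many rationals, a contradiction.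
\end{proof}

\begin{proof}[Proof of Theorem~\textup{\ref{thm:main}}]
By Lemma~\ref{lem:nondeg}, $G$ is extraspecial with $|G|=\kappa$. By Lemmas~\ref{lem:R3} and~\ref{lem:R2}, $A\cap gN$ is countable, hence $\mathfrak Z_G$-closed, for every abelian $N\le G$ and every $g\in G$. So $A$ is $\mathfrak M_G$-closed by Lemma~\ref{lem:closed}. By Lemmas~\ref{lem:R1} and~\ref{lem:closure}, $A$ is not $\mathfrak Z_G$-closed. Hence $\mathfrak Z_G\ne\mathfrak M_G$. By Proposition~\ref{prop:MP}, $\mathfrak P_G$ is discrete and $\mathfrak M_G$ is not, so $\mathfrak M_G\ne\mathfrak P_G$.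
\end{proof}

\section{Extraspecial groups with $\mathfrak Z_G=\mathfrak M_G$}\label{sec:equal}

Not every uncountable extraspecial group separates $\mathfrak Z_G$ from $\mathfrak M_G$. Take the standard form of Example~\ref{ex:zero} in any infinite dimension. If $e$ is in the $\mathfrak Z_G$-closure of a set $K$ with $e\notin K$, then a greedy choice, as in the discussion after that example, gives elements of $K$ with pairwise disjoint supports. These commute pairwise, and each $g\in G$ commutes with all but finitely many of them. So they can be made to converge to $e$ in a Hausdorff group topology.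

\begin{proof}[Proof of Theorem~\textup{\ref{thm:second}(b)}]
Let $V$ have basis $\{x_i,y_i:i<\kappa\}$, with $\beta(x_i,y_i)=1$ and all other pairs of basis vectors orthogonal. This form is nondegenerate, so $G=G(V,\beta)$ is extraspecial with center $C=\{0\}\times\mathbb F_p$, and $|G|=\kappa$. By part (a), $\mathfrak M_G\ne\mathfrak P_G$. Since $\mathfrak Z_G\subseteq\mathfrak M_G$, it remains to show that every $\mathfrak M_G$-closed set is $\mathfrak Z_G$-closed.

Suppose $K$ is $\mathfrak M_G$-closed but not $\mathfrak Z_G$-closed. By Lemma~\ref{lem:zariski}(i) we may translate $K$ and assume that $e\notin K$ and that $e$ is in the $\mathfrak Z_G$-closure of $K$. We construct a Hausdorff group topology in which a sequence in $K$ converges to $e$.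

For $g\in G$ let $\mathrm{supp}(g)$ be the finite set of $i$ such that $x_i$ or $y_i$ occurs in $\pi(g)$. By \eqref{eq:comm}, elements with disjoint supports commute. We choose $u_0,u_1,\dots\in K$ inductively. Given $u_0,\dots,u_{n-1}$, let $F=\bigcup_{j<n}\mathrm{supp}(u_j)$, and consider the sets
\begin{itemize}
\item $\{g:[\tilde x_i,g]=c\}$ and $\{g:[\tilde y_i,g]=c\}$, for $i\in F$ and $c\in C\setminus\{e\}$;
\item $\{g:g^p=c\}$ and $\{c\}$, for $c\in C\setminus\{e\}$.
\end{itemize}
By Lemma~\ref{lem:zariski} and its proof, these are finitely many elementary algebraic sets, and none contains $e$. Their union is $\mathfrak Z_G$-closed and misses $e$, so it does not contain $K$. Let $u_n\in K$ be outside it. Then: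
\begin{itemize}
\item $u_n$ commutes with $\tilde x_i$ and $\tilde y_i$ for $i\in F$. By \eqref{eq:comm}, $\beta(x_i,\pi(u_n))=\beta(y_i,\pi(u_n))=0$, so neither $y_i$ nor $x_i$ occurs in $\pi(u_n)$. Hence $\mathrm{supp}(u_n)\cap F=\emptyset$.
\item $u_n^p=e$, because $u_n^p\in C$.
\item $u_n\notin C$, because $e\notin K$. Hence $\mathrm{supp}(u_n)\neq\emptyset$.
\end{itemize}

So the $u_n$ have order $p$ and nonempty, pairwise disjoint supports. Disjointness makes them commute, and the vectors $\pi(u_n)$ are linearly independent. Put $N_k=\langle u_n:n\ge k\rangle$. Each element of $N_0$ is a finite product $\prod u_n^{m_n}$ with $0\le m_n<p$. The exponents are unique, because $\pi$ maps this product to $\sum m_n\pi(u_n)$. The element lies in $N_k$ if and only if $m_n=0$ for all $n<k$. Hence $\bigcap_kN_k=\{e\}$. For $g\in G$, the finite set $\mathrm{supp}(g)$ meets only finitely many of the disjoint sets $\mathrm{supp}(u_n)$, so $g$ centralizes $N_k$ for large $k$. By Lemma~\ref{lem:linear}, the decreasing sequence $(N_k)$ is a neighborhood base at $e$ of a Hausdorff group topology, and $u_n\to e$ in it since $u_n\in N_k$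 for $n\ge k$. As $u_n\in K$ and $e\notin K$, the set $K$ is not closed in this topology. This contradicts the assumption that $K$ is $\mathfrak M_G$-closed. Hence $\mathfrak Z_G=\mathfrak M_G$.
\end{proof}

In the group of Section~\ref{sec:proof} this argument must fail for $K=A$. One can still choose elements of $A$ that commute pairwise, but for a sequence of distinct elements $\tilde a_{\xi_n}$ some $b_\alpha$ has $\alpha>\xi_n$ for all $n$. Then $\tilde b_\alpha$ commutes with none of them. By Lemma~\ref{lem:zariski}(ii) the set $H(b_\alpha,0)$ is $\mathfrak Z_G$-open, so in every Hausdorff group topology it is a neighborhood of $e$ that contains no $\tilde a_{\xi_n}$.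

\begin{thebibliography}{9}
\bibitem{DS} Dikranjan and Shakhmatov, \emph{The Markov--Zariski topology of an abelian group}, J. Algebra \textbf{324} (2010).
\bibitem{Markov} Markov, \emph{On unconditionally closed sets}, Mat. Sb. \textbf{18} (1946).
\bibitem{Thesis} Ph.D. Thesis, \url{https://air.uniud.it/retrieve/e27ce0c5-7001-055e-e053-6605fe0a7873/10990_176_DanieleTollerPhDthesis.pdf}.
\end{thebibliography}

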